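\title{The fundamental group scheme over a Dedekind scheme:\\ a counterexample and the exact range of existence}

\begin{abstract}
Let $B$ be a Dedekind scheme and let $X$ be an integral scheme, faithfully flat and locally of finite type over $B$, with a section $x_0$. We disprove the conjecture that such an $X$ always has a fundamental group scheme, that is, a universal pointed torsor under a projective limit of finite flat $B$-group schemes. A counterexample is the affine surface $w^2=1+4v$, $w$ invertible, over $\mathbb Z$. We also determine the bases over which the conjecture holds: these are the $B$ such that at every codimension-one point of residue characteristic $p>0$ the local ring has mixed characteristic and absolute ramification index less than $p-1$. This condition is equivalent to the flatness of all fiber products of finite flat $B$-group schemes.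
\end{abstract}

\section{Introduction}\label{sec:intro}

The \'etale fundamental group of a pointed connected scheme classifies pointed torsors under finite groups. Torsors under finite flat group schemes see more. Over a field of characteristic $p$, the map $z\mapsto z^p$ makes $\mathbb G_m$ a torsor over $\mathbb G_m$ under the group scheme $\mu_p$ of $p$-th roots of unity, and this purely inseparable cover leaves no trace among \'etale covers. It is natural to ask for a universal object for all such torsors, and to ask for it in families over a base of dimension one, where the characteristic may vary.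

A \emph{Dedekind scheme} is a connected, noetherian, normal scheme of dimension at most $1$. It is either the spectrum of a field, or a one-dimensional integral scheme whose codimension-one points $s$ are its closed points and have discrete valuation rings $\mathcal O_{B,s}$; we write $v_s$ for the normalized valuation. Let $B$ be a Dedekind scheme with function field $K$, and let $X$ be a connected $B$-scheme with a section $x_0\colon B\to X$.

\begin{definition}\label{def:pi}
A \emph{pointed torsor} over $(X,x_0)$ is a triple $(Y,G,y_0)$, where $G$ is a finite flat $B$-group scheme, $Y\to X$ is a right $G$-torsor and $y_0\in Y(B)$ lies over $x_0$. We say that the \emph{fundamental group scheme $\pi(X/B,x_0)$ exists} if there are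
\begin{itemize}
\item an affine flat $B$-group scheme $\pi=\pi(X/B,x_0)$ that is a projective limit of finite flat $B$-group schemes,
\item a $\pi$-torsor $\widetilde X\to X$, and
\item a point $\tilde x_0\in\widetilde X(B)$ over $x_0$,
\end{itemize}
such that for every pointed torsor $(Y,G,y_0)$ there is exactly one pair $(\phi,\psi)$ consisting of a homomorphism of $B$-group schemes $\phi\colon\pi\to G$ and a $\phi$-equivariant morphism of $X$-schemes $\psi\colon\widetilde X\to Y$ with $\psi(\tilde x_0)=y_0$.
\end{definition}

A pair $(\phi,\psi)$ as in the definition, between any two such triples, is called a \emph{morphism of pointed torsors}. Two cases show what $\pi$ measures. If $X=B$, then $(B,1,\mathrm{id})$ has the universal property, with $\psi=y_0$; so $\pi$ ignores the torsors that come from the base. If $B$ is the spectrum of an algebraically closed field of characteristic $0$, every finite group scheme is constant, and the universal property is that of the \'etale fundamental group. The following conjecture is posed in \cite{Erratum}.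

\medskip
\noindent\textbf{Conjecture.} \emph{Let $f\colon X\to B$ be a faithfully flat morphism locally of finite type with $X$ integral, endowed with a section $x_0\colon B\to X$. Then $\pi(X/B,x_0)$ exists.}
\medskip

Here is why one would expect a positive answer. The natural candidate for $(\widetilde X,\pi,\tilde x_0)$ is the limit of all pointed torsors, and this limit behaves well as soon as the category of pointed torsors has fiber products. Given morphisms $(Y_i,G_i,y_i)\to(Y_0,G_0,y_0)$ for $i=1,2$, one wants $Y_1\times_{Y_0}Y_2$ to be a torsor under $G_1\times_{G_0}G_2$. Over a field this group is finite and flat for free, and we shall see that the construction goes through. Over a one-dimensional base the group may fail to be flat: the homomorphism $u\colon\mathbb Z/2\to\mu_2$ over $\mathbb Z$ that sends the generator to $-1$ has kernel $\operatorname{Spec}\mathbb Z\sqcup\operatorname{Spec}\mathbb F_2$. But flat means torsion-free over a Dedekind scheme, so the defect has a canonical repair: replace the group by the closure of its generic fiber. One would guess that the same repair, applied to $Y_1\times_{Y_0}Y_2$, gives a torsor. This guess is wrong, and the homomorphism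 $u$ is already enough to refute the conjecture.

\begin{theorem}\label{thm:Z}
The conjecture is false. For $B=\operatorname{Spec}\mathbb Z$ and
\[
X=\operatorname{Spec}\mathbb Z[w,w^{-1},v]/(w^2-1-4v),\qquad x_0\colon w=1,\ v=0,
\]
the hypotheses of the conjecture hold and $\pi(X/B,x_0)$ does not exist.
\end{theorem}

Non-flat fiber products of group schemes turn out to be the only obstruction, and they can be detected on the ramification of $p$.

\begin{theorem}\label{thm:main}
Let $B$ be a Dedekind scheme with function field $K$. The following are equivalent.
\begin{itemize}
\item[(a)] For every integral scheme $X$, faithfully flat and locally of finite type over $B$, with a section $x_0$, the fundamental group scheme $\pi(X/B,x_0)$ exists.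
\item[(b)] For all homomorphisms $G_1\to G_0\leftarrow G_2$ of finite flat $B$-group schemes, $G_1\times_{G_0}G_2$ is flat over $B$.
\item[(c)] For every codimension-one point $s\in B$ of residue characteristic $p>0$, one has $\operatorname{char}K=0$ and $v_s(p)<p-1$.
\end{itemize}
If \textup{(c)} fails at $s$, there is a counterexample $X$ to \textup{(a)} that is affine over $B$, is a relative hypersurface in $\mathbb G_m\times\mathbb A^1$ near $s$, and has $X_K=\mathbb G_{m,K}$. If \textup{(c)} holds, then $\pi(X/B,x_0)$ exists for every reduced flat $B$-scheme $X$ with connected generic fiber $X_K$ and a section $x_0$.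
\end{theorem}

If $\dim B=0$, condition (c) is empty, so (a) holds over every field. Over $\mathbb Z[1/2]$ it holds as well, since $v_p(p)=1<p-1$ for $p\ge3$. It fails over every $B$ with a codimension-one point of residue characteristic $2$, such as $\operatorname{Spec}\mathbb Z$, since $v_s(2)<1$ is impossible there. It also fails over every one-dimensional $B$ of characteristic $p>0$.

The bound $p-1$ can be seen on roots of unity. Let $R$ be a discrete valuation ring of mixed characteristic $(0,p)$ that contains a primitive $p$-th root of unity $\zeta$. Then $1\mapsto\zeta$ defines a homomorphism $\mathbb Z/p\to\mu_p$ over $R$ that is an isomorphism on the generic fiber and trivial on the special fiber, so its kernel is not flat. From $p=\prod_{i=1}^{p-1}(1-\zeta^i)$, where each factor lies in the maximal ideal, we get $v(p)\ge p-1$. Section~\ref{sec:non} produces a substitute for this homomorphism whenever $v(p)\ge p-1$ or $p=0$ in $K$. A theorem of Raynaud \cite{Raynaud} excludes such homomorphisms between commutative $p$-groups when $v(p)<p-1$.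

The proof of Theorem~\ref{thm:main} is a cycle. Proposition~\ref{prop:counter} gives (a)$\Rightarrow$(c) and the shape of the counterexample, Proposition~\ref{prop:cb} gives (c)$\Rightarrow$(b), and Proposition~\ref{prop:exist} deduces from (b) the existence of $\pi$ in the generality of the last sentence of the theorem, which includes (a). The disproof of the conjecture needs only Sections~\ref{sec:prelim} and~\ref{sec:non}.

\section{Torsors, descent and flatness}\label{sec:prelim}

We describe group schemes, actions and morphisms by their effect on $S$-valued points, for a variable scheme $S$ over the base. The word \emph{locally} means after replacing $S$ by an fppf cover, that is, by a faithfully flat $S$-scheme locally of finite presentation. A finite flat $B$-scheme is finite locally free, because $B$ is noetherian; the \emph{order} of a finite flat group scheme $G$ is the rank of its coordinate algebra. Projective limits are indexed by small cofiltered categories.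

Let $G$ be an affine flat $B$-group scheme acting on the right on an $X$-scheme $Y$ by $X$-automorphisms. We call $Y$ a \emph{pseudo-torsor} if $Y\times_BG\to Y\times_XY$, $(y,g)\mapsto(y,yg)$, is an isomorphism. This says that for each $x\in X(S)$ the set of points of $Y(S)$ over $x$ is empty or is permuted simply transitively by $G(S)$. We call $Y$ a \emph{torsor} if moreover $Y\to X$ is faithfully flat and quasi-compact. A pseudo-torsor with a section is isomorphic to the trivial torsor $G_X=X\times_BG$.

\medskip
\noindent\textbf{Descent.} Let $S'\to S$ be faithfully flat, and either quasi-compact or locally of finite presentation. We use three textbook facts.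
\begin{itemize}
\item[(D1)] Morphisms $S\to Z$ correspond bijectively to morphisms $S'\to Z$ whose two pullbacks to $S'\times_SS'$ agree. Thus for a $G$-torsor $Y\to X$, morphisms $X\to Z$ are the same as $G$-invariant morphisms $Y\to Z$.
\item[(D2)] Closed subschemes of $S$ correspond bijectively to closed subschemes of $S'$ whose two pullbacks to $S'\times_SS'$ agree. Thus the $G$-stable closed subschemes of a $G$-torsor $Y\to X$ are the preimages of closed subschemes of $X$.
\item[(D3)] A morphism to $S$ is affine, flat, faithfully flat, finite locally free, or an isomorphism if its base change to $S'$ is.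
\end{itemize}
By (D3), a pseudo-torsor over $X$ that has a section after an fppf cover of $X$ is a torsor; a torsor under a finite flat group is finite locally free over $X$, hence trivial after the fppf cover $Y\to X$; and an equivariant $X$-morphism between two $G$-torsors is an isomorphism.

\medskip
\noindent\textbf{Quotients.} Let $M$ be a finite flat closed subgroup of a finite flat $B$-group scheme $\Gamma$. By \cite[Exp.~V, Th.~4.1]{SGA3} the quotient $M\backslash\Gamma$ exists as a finite flat $B$-scheme and $\Gamma\to M\backslash\Gamma$ is a torsor under $M$ acting on the left; the same holds for $\Gamma/M$. In particular points of the quotient lift locally to $\Gamma$. If $M$ is normal, $\Gamma/M$ is a group scheme, $M$ is the kernel of $\Gamma\to\Gamma/M$, and the order of $\Gamma$ is the product of the orders of $M$ and $\Gamma/M$.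

\medskip
\noindent\textbf{Flatness.} A module over a Dedekind domain is flat if and only if it is torsion-free. The next lemma says that a flat $B$-scheme is controlled by its generic fiber.

\begin{lemma}\label{lem:flat}
Let $S$ be a flat $B$-scheme.
\begin{itemize}
\item[(i)] $S_K$ is dense in $S$.
\item[(ii)] If $f\colon S\to Y$ is a $B$-morphism, $Z\subset Y$ is a closed subscheme and $f|_{S_K}$ factors through $Z$, then $f$ factors through $Z$.
\item[(iii)] Two $B$-morphisms from $S$ to a separated $B$-scheme that agree on $S_K$ are equal.
\end{itemize}
\end{lemma}

\begin{proof}
The affine opens $\operatorname{Spec}A\subset S$ that map to an affine open $\operatorname{Spec}R\subset B$ form a basis, and $A\to A\otimes_RK$ is injective. So $A\neq0$ implies $A\otimes_RK\ne0$, which is (i). In (ii), the ideal $I\subset A$ of $f^{-1}(Z)$ satisfies $I\otimes_RK=0$, so $I$ is torsion, so $I=0$. Part (iii) is (ii) applied to the diagonal of the target.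
\end{proof}

\section{Non-existence when $p$ is divisible by $\mathfrak m_s^{p-1}$}\label{sec:non}

\subsection{An obstruction}

A universal pointed torsor cannot distinguish two homomorphisms from $\pi$ that agree generically. This has the following consequence.

\begin{lemma}\label{lem:obs}
Let $X$ be a connected $B$-scheme with a section $x_0$. Let $(u,q)\colon(Y,N,y_0)\to(H_X,H,e)$ be a morphism from a pointed torsor to a trivial pointed torsor, and assume that $u_K\colon N_K\to H_K$ has trivial kernel. If $\pi(X/B,x_0)$ exists, then $Y\to X$ has a section $\sigma$ with $q\sigma=e$.
\end{lemma}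

\begin{proof}
Let $(\phi,\psi)\colon(\widetilde X,\pi,\tilde x_0)\to(Y,N,y_0)$ be the morphism given by the universal property. There are two morphisms of pointed torsors from $(\widetilde X,\pi,\tilde x_0)$ to $(H_X,H,e)$. One is $(u\phi,q\psi)$. The other consists of the trivial homomorphism and the composite $\widetilde X\to X\xrightarrow{\,e\,}H_X$, which is $\pi$-invariant and pointed. By uniqueness they are equal, so $u\phi$ is trivial and $q\psi=e$. Since $\ker u_K$ is trivial, $\phi_K$ is trivial. Since $\pi$ is flat and $N$ is separated over $B$, Lemma~\ref{lem:flat}(iii) shows that $\phi$ is trivial. Then $\psi(xg)=\psi(x)\phi(g)=\psi(x)$, so by (D1) $\psi$ is the composite of $\widetilde X\to X$ with an $X$-morphism $\sigma\colon X\to Y$. The morphisms $q\sigma$ and $e$ agree on $\widetilde X$, hence on $X$ by (D1).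
\end{proof}

To disprove existence it therefore suffices to find a nontrivial torsor that becomes trivial after extension of the structure group along a generically injective homomorphism.

\subsection{The example over $\mathbb Z$}\label{sub:Z}

Take $u\colon\mathbb Z/2\to\mu_2$ as in the introduction. The equation $y^2+y=v$ defines a double cover with involution $\iota\colon y\mapsto-1-y$. Completing the square, $z=1+2y$ satisfies $z^2=1+4v$ and $\iota(z)=-z$. So $z$ maps the cover to the $\mu_2$-torsor of square roots of $1+4v$, which is trivial as soon as $1+4v$ is the square of a unit $w$. The ring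
\[
A=\mathbb Z[w,w^{-1},v]/(w^2-1-4v)
\]
is the universal place where this happens. The point is that a square root $w$ of $1+4v$ need not have the form $1+2y$.

\begin{proof}[Proof of Theorem~\ref{thm:Z}]
Let $X=\operatorname{Spec}A$. The polynomial $w^2-1-4v$ is not divisible by the prime element $2$ of $\mathbb Z[w^{\pm1},v]$, so $2$ is a nonzerodivisor on $A$ and $A\subset A[1/2]=\mathbb Z[1/2][w^{\pm1}]$. Hence $A$ is a torsion-free domain, and $X\to\operatorname{Spec}\mathbb Z$ is flat, of finite type, and surjective because it has the section $x_0$.

Let $Y=\operatorname{Spec}A[y]/(y^2+y-v)$, which is free of rank $2$ over $X$. On $Y$ we have $(1+2y)^2=w^2$, so $1+2y$ is a unit. The scheme $Y\times_XY$ is defined over $Y$ by $y'^2+y'=y^2+y$, that is, by $(y'-y)(y'+y+1)=0$. The two factors differ by the unit $1+2y$, so $Y\times_XY$ is the disjoint union of the graphs of the identity and of $\iota$. Thus $Y$ is a $\mathbb Z/2$-torsor, pointed by $y_0\colon y=0$. The function $q=(1+2y)/w$ satisfies $q^2=1$, $q\iota=-q$ and $q(y_0)=1$, so $(u,q)$ is a morphism of pointed torsors to $(\mu_{2,X},\mu_2,1)$, and $u_{\mathbb Q}$ is an isomorphism.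

If $\pi(X/B,x_0)$ existed, Lemma~\ref{lem:obs} would give $y\in A$ with $1+2y=w$, so $w-1\in2A$. But $A/2A=\mathbb F_2[w^{\pm1},v]/((w-1)^2)$, in which $w-1\neq0$.
\end{proof}

The geometry shows why passing to closures does not help. Eliminating $v$ gives
\[
Y=\operatorname{Spec}\mathbb Z[w^{\pm1},y]/\bigl((w-1-2y)(w+1+2y)\bigr).
\]
So $Y$ has two components, each isomorphic to $\operatorname{Spec}\mathbb Z[y,(1+2y)^{-1}]$. They are exchanged by $\iota$ and meet along the line $\operatorname{Spec}\mathbb F_2[y]$, on which $\iota$ acts freely by $y\mapsto y+1$. The fiber product of $Y\to\mu_{2,X}\leftarrow X$ is the component $T=q^{-1}(1)$ given by $w=1+2y$, a pseudo-torsor under $\ker u=\operatorname{Spec}\mathbb Z\sqcup\operatorname{Spec}\mathbb F_2$. The closure of the generic fiber of $\ker u$ is the trivial group. But $T$ is already flat over $\mathbb Z$, and $T\to X$ is not an isomorphism: it is one after inverting $2$, while in characteristic $2$ it is the double cover $y\mapsto v=y^2+y$ of the line $w=1$. The scheme $X$ is not normal, since $(w-1)/2$ is integral over $A$ and does not lie in $A$.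

\subsection{The general construction}

We imitate the example with a group $N$ of order $p$ in place of $\mathbb Z/2$. What is needed is a homomorphism $u\colon N\to\mu_p$ that is a generic isomorphism, and a supply of $N$-torsors. Both come from rescaling the $p$-th power map of $\mathbb G_m$ around the identity by the substitution $z=1+\lambda t$.

\begin{proposition}\label{prop:counter}
Suppose that condition \textup{(c)} of Theorem~\ref{thm:main} fails at $s\in B$. Then there is an integral scheme $X$, affine, faithfully flat and of finite type over $B$, with a section $x_0$, such that $\pi(X/B,x_0)$ does not exist. Moreover $X_K=\mathbb G_{m,K}$, and over a neighborhood of $s$ the scheme $X$ is a relative hypersurface in $\mathbb G_m\times\mathbb A^1$.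
\end{proposition}

\begin{proof}
Let $k$ be the residue field of $s$ and $p>0$ its characteristic. The failure of (c) means that $p\in\mathfrak m_s^{p-1}$, which includes the case $p=0$ in $K$. A uniformizer $\lambda$ at $s$ is a function on an affine neighborhood of $s$ and has finitely many zeros there. Shrinking, we find an affine open $U=\operatorname{Spec}R\ni s$ on which $s$ is the only zero of $\lambda$. Then $R/\lambda R=k$, $U\smallsetminus s=\operatorname{Spec}R[1/\lambda]$, and $p=\lambda^{p-1}c$ with $c\in R$.

\emph{The groups.} For $0\neq\nu\in R$ let $\mathcal G_\nu=\operatorname{Spec}R[t,(1+\nu t)^{-1}]$. Its points with values in an $R$-algebra $C$ are the $a\in C$ with $1+\nu a\in C^\times$. Put $a*b=a+b+\nu ab$, so that $1+\nu(a*b)=(1+\nu a)(1+\nu b)$. This is a commutative group law: $(a*b)*d=a+b+d+\nu(ab+ad+bd)+\nu^2abd$ is symmetric in $a,b,d$, the identity is $0$, and the inverse of $a$ is $-a/(1+\nu a)$. The map $a\mapsto1+\nu a$ is a homomorphism $\mathcal G_\nu\to\mathbb G_m$ and an isomorphism over $R[1/\nu]$. Put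
\[
P(t)=\frac{(1+\lambda t)^p-1}{\lambda^p}=t^p+\sum_{i=1}^{p-1}\binom pi\lambda^{i-p}\,t^i .
\]
For $1\le i\le p-1$ write $\binom pi=pm_i$ with $m_i\in\mathbb Z$. The coefficient of $t^i$ is $m_ic\lambda^{i-1}\in R$, so $P\in R[t]$. This is the only use of the hypothesis, and the coefficient $p/\lambda^{p-1}$ of $t$ shows that it is needed. By construction
\begin{equation}\label{eq:P}
1+\lambda^pP(t)=(1+\lambda t)^p .
\end{equation}
In the domain $R[t,t']$ we have $P(t+t'+\lambda tt')=P(t)+P(t')+\lambda^pP(t)P(t')$, because multiplying either side by $\lambda^p$ and adding $1$ gives $(1+\lambda t)^p(1+\lambda t')^p$. Hence $a\mapsto P(a)$ is a homomorphism $\Psi\colon\mathcal G_\lambda\to\mathcal G_{\lambda^p}$, which becomes the $p$-th power map of $\mathbb G_m$ over $U\smallsetminus s$. Let $N_U=\ker\Psi$. If $P(a)=0$, then $(1+\lambda a)^p=1$ by \eqref{eq:P}, so $1+\lambda a$ is automatically a unit and $N_U=\operatorname{Spec}R[t]/(P)$. As $P$ is monic of degree $p$, the group $N_U$ is finite free of order $p$. The map $u\colon N_U\to\mu_p$, $a\mapsto1+\lambda a$, is a homomorphism and an isomorphism over $U\smallsetminus s$.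

\emph{The scheme.} A point $v$ of $\mathcal G_{\lambda^p}$ gives the $N_U$-torsor $\Psi^{-1}(v)$, and $y\mapsto1+\lambda y$ maps it to the $\mu_p$-torsor of $p$-th roots of $1+\lambda^pv$. We adjoin such a root. Let
\[
A=R[w,w^{-1},v]/(F),\qquad F=w^p-1-\lambda^pv,\qquad X_U=\operatorname{Spec}A .
\]
Modulo $\lambda$, the polynomial $F$ becomes $(w-1)^p$, a nonzero element of the domain $k[w^{\pm1},v]$. If $\lambda a=Fb$ in $R[w^{\pm1},v]$, reduction modulo $\lambda$ gives $b=\lambda b'$, and then $a=Fb'$. So $\lambda$ is a nonzerodivisor on $A$, and $A\subset A[1/\lambda]=R[1/\lambda][w^{\pm1}]$, where $v=(w^p-1)/\lambda^p$. Hence $A$ is a domain and is torsion-free, so flat, over $R$. Also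
\begin{equation}\label{eq:special}
A/\lambda A=k[w^{\pm1},v]/((w-1)^p).
\end{equation}
The point $w=1$, $v=0$ is a section $x_0$ of $X_U\to U$.

\emph{The torsor.} Since $1+\lambda^pv=w^p$ is a unit, $v\in\mathcal G_{\lambda^p}(A)$. If $P(y)=v$, then \eqref{eq:P} gives $(1+\lambda y)^p=w^p$, so $1+\lambda y$ is a unit and
\[
Y_U:=\Psi^{-1}(v)=\operatorname{Spec}A[y]/(P(y)-v).
\]
This scheme is free of rank $p$ over $X_U$, and it is a pseudo-torsor under $N_U$ because it is a fiber of a homomorphism with kernel $N_U$. So it is an $N_U$-torsor. The function $q=(1+\lambda y)/w$ has $q^p=1$ and defines $q\colon Y_U\to\mu_{p,X_U}$. It is $u$-equivariant, since $1+\lambda(y*a)=(1+\lambda y)(1+\lambda a)$. The point $y_0\colon y=0$ lies over $x_0$, as $P(0)=0$, and $q(y_0)=1$.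

\emph{Gluing.} Over the open set $B\smallsetminus s$ take $X=\mathbb G_m$ with coordinate $w$, $N=\mu_p$, $u=\mathrm{id}$, $Y=\{(w,z): z^p=w^p\}$ with $\mu_p$ acting on $z$ by multiplication, $q=z/w$, $x_0\colon w=1$ and $y_0\colon w=z=1$. Over $U\smallsetminus s$ we identify $X_U$ with $\mathbb G_m$ through $w$, the group $N_U$ with $\mu_p$ through $u$, and $Y_U$ with $Y$ through $z=1+\lambda y$; when $\lambda$ is invertible, \eqref{eq:P} shows that $P(y)=v$ is equivalent to $z^p=w^p$. These identifications respect the actions, $q$ and the base points. We obtain $X\to B$ affine, flat and of finite type with a section, hence faithfully flat, and with $X_K=\mathbb G_{m,K}$. It is integral, being the union of two integral open subschemes that meet. We also obtain a morphism of pointed torsors $(u,q)\colon(Y,N,y_0)\to(\mu_{p,X},\mu_p,1)$ with $u_K$ an isomorphism.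

\emph{Conclusion.} If $\pi(X/B,x_0)$ existed, Lemma~\ref{lem:obs} would give a section $\sigma$ of $Y$ with $q\sigma=1$. Over $U$ this is an element $y\in A$ with $1+\lambda y=w$, so $w-1\in\lambda A$. This contradicts \eqref{eq:special}, since $p\ge2$.
\end{proof}

\begin{remark}
For $R=\mathbb Z$ and $p=\lambda=2$ we have $P(t)=t^2+t$, the group $N=\{0,-1\}$ is $\mathbb Z/2$, and the construction is that of Section~\ref{sub:Z}. In general $P\equiv t^p+ct \pmod\lambda$ and the group law of $N$ is additive modulo $\lambda$. So the fiber $N_s$ is \'etale if $v_s(p)=p-1$, and is $\alpha_p=\{t^p=0\}$ otherwise. The homomorphism $u$ is trivial modulo $\lambda$, so $\ker u=N\times_{\mu_p}1$ has generic fiber of order $1$ and special fiber of order $p$. This shows directly that (b) fails.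
\end{remark}

\begin{remark}
For these $X$, uniqueness of $\phi$ alone in Definition~\ref{def:pi} already gives the contradiction. It yields $u\phi=1$, hence a section $\sigma$ through $y_0$, and $q\sigma\in\mu_p(X)$ takes the value $1$ at $x_0$. A unit of $K[w^{\pm1}]$ has the form $aw^n$ with $a\in K^\times$; if its $p$-th power is $1$ then $n=0$, and the value at $w=1$ gives $a=1$. So $q\sigma=1$ on $X_K$, hence on $X$.
\end{remark}

\section{Existence when fiber products of groups are flat}\label{sec:exist}

In this section $B$ satisfies condition (b) of Theorem~\ref{thm:main}, and $X$ is a reduced flat $B$-scheme with connected generic fiber and a section $x_0$. By Lemma~\ref{lem:flat}(i), $X_K$ is dense in $X$, so $X$ is connected. No finiteness assumption on $X$ is made. The schemes in statement (a) are covered: if $X$ is integral with a section, then $X_K\ne\emptyset$, so the generic point of $X$ lies in $X_K$ and $X_K$ is irreducible. Let $\mathcal P$ be the category of pointed torsors over $(X,x_0)$.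

\subsection{Fiber products of pointed torsors}

\begin{proposition}\label{prop:fp}
Let $(\alpha_i,f_i)\colon(Y_i,G_i,y_i)\to(Y_0,G_0,y_0)$, $i=1,2$, be morphisms in $\mathcal P$. Put $M=G_1\times_{G_0}G_2$ and $T=Y_1\times_{Y_0}Y_2$. Then $(T,M,(y_1,y_2))$ is a pointed torsor, and it is the fiber product in $\mathcal P$.
\end{proposition}

\begin{proof}
The group $M$ is closed in $\Gamma=G_1\times_BG_2$, hence finite, and it is flat by (b). It acts on $T$. If $(a_1,a_2)$ and $(b_1,b_2)$ are points of $T$ over the same point of $X$, there is a unique $(g_1,g_2)\in\Gamma$ with $b_i=a_ig_i$. From $f_1(a_1)=f_2(a_2)$ and $f_1(a_1)\alpha_1(g_1)=f_2(a_2)\alpha_2(g_2)$ we get $\alpha_1(g_1)=\alpha_2(g_2)$, as $G_0$ acts freely. So $T$ is a pseudo-torsor under $M$.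

The difficulty is that $T$ might live over a proper closed subscheme of $X$; we know only one point of it. We must show that $T$ has sections locally on $X$. To this end we measure how far a point of the $\Gamma$-torsor $E=Y_1\times_XY_2$ is from lying in $T$. Define $\delta\colon E\to G_0$ by
\[
f_1(a_1)\,\delta(a_1,a_2)=f_2(a_2),
\]
so that $T=\delta^{-1}(e)$. Let $\Gamma$ act on $G_0$ on the right by $h\cdot(g_1,g_2)=\alpha_1(g_1)^{-1}h\,\alpha_2(g_2)$. Then $\delta$ is equivariant, because
\[
f_1(a_1g_1)\,\alpha_1(g_1)^{-1}\delta(a_1,a_2)\,\alpha_2(g_2)=f_2(a_2)\alpha_2(g_2)=f_2(a_2g_2).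
\]
A point of $E$ can be moved into $T$ by $\Gamma$ exactly when $\delta$ sends it into the orbit of $e$, so we need this orbit as a scheme.

The stabilizer of $e$ is $M$. Since $M$ is flat, the quotient $O=M\backslash\Gamma$ exists as a finite flat $B$-scheme, and $\gamma\mapsto e\cdot\gamma$ induces $O\to G_0$ by (D1). This map is a monomorphism: two points of $O$ with the same image lift locally to $\gamma,\gamma'$ with $e\cdot\gamma=e\cdot\gamma'$, so $\gamma'\gamma^{-1}\in M$. It is finite, since $O$ is finite and $G_0$ is separated over $B$. A finite monomorphism is a closed immersion \cite[18.12.6]{EGA}. So $O$ is a closed subscheme of $G_0$, and its points are those that are locally of the form $e\cdot\gamma$. In particular $O$ is $\Gamma$-stable. Hence $\delta^{-1}(O)\subset E$ is a $\Gamma$-stable closed subscheme, and by (D2) it equals $E\times_XX_1$ for a closed subscheme $X_1\subset X$.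

We claim that $X_1=X$. The space $G_{0,K}$ is finite and discrete, so the subset $O_K$ is open in it, and $\delta^{-1}(O)_K$ is open in $E_K$. The map $E_K\to X_K$ is finite locally free and surjective, hence open, and it maps $\delta^{-1}(O)_K$ onto $X_{1,K}$. So $X_{1,K}$ is open and closed in $X_K$. It is nonempty because $\delta(y_1,y_2)=e$. As $X_K$ is connected, $X_{1,K}=X_K$ as sets; as $X_K$ is dense, $X_1=X$ as sets; as $X$ is reduced, $X_1=X$ as schemes.

Thus $\delta$ maps $E$ into $O$. Locally on $X$ choose a section $\sigma$ of $E$ and, after a further cover, $\gamma\in\Gamma$ with $\delta(\sigma)=e\cdot\gamma$. Then $\delta(\sigma\gamma^{-1})=e$, so $\sigma\gamma^{-1}$ is a section of $T$. Hence $T$ is an $M$-torsor. Finally, two morphisms $(\beta_i,r_i)\colon(Y',G',y')\to(Y_i,G_i,y_i)$ with $\alpha_1\beta_1=\alpha_2\beta_2$ and $f_1r_1=f_2r_2$ factor uniquely through $(\beta_1,\beta_2)\colon G'\to M$ and $(r_1,r_2)\colon Y'\to T$, and this pair is equivariant and pointed.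
\end{proof}

\begin{remark}
Reducedness cannot be dropped. Let $B=\operatorname{Spec}k$ with $\operatorname{char}k=p$ and $X=\operatorname{Spec}k[\epsilon]/(\epsilon^2)$. The points $0$ and $\epsilon$ of $\alpha_p(X)$ both vanish at $x_0$. Composed with $\widetilde X\to X$ and paired with the trivial homomorphism, they would give two morphisms to $(\alpha_{p,X},\alpha_p,0)$, distinct by (D1). So $\pi(X/B,x_0)$ does not exist.
\end{remark}

\subsection{The limit of all pointed torsors}

\begin{proposition}\label{prop:exist}
If $B$ satisfies \textup{(b)}, then $\pi(X/B,x_0)$ exists for every reduced flat $B$-scheme $X$ with connected generic fiber and a section $x_0$.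
\end{proposition}

\begin{proof}
The category $\mathcal P$ is essentially small: $G$ and $Y$ are given by finite locally free algebras over $B$ and $X$, and these are described by an open cover, structure constants and gluing matrices. It has the final object $(X,1,x_0)$ and fiber products, so it has all finite limits. In particular it is cofiltered: two objects receive morphisms from their product, and two parallel morphisms are equalized by their equalizer. Let $(Y_i,G_i,y_i)_{i\in I}$ be a small skeleton of $\mathcal P$ and put
\[
\pi=\varprojlim G_i,\qquad\widetilde X=\varprojlim Y_i,\qquad\tilde x_0=(y_i)_i .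
\]
These limits are the relative spectra of the filtered colimits of the coordinate algebras. A filtered colimit of flat algebras is flat. It is faithfully flat if each term $C_i$ is, since the injections $L\to L\otimes C_i$ give an injection $L\to L\otimes\varinjlim C_i$ for every module $L$. So $\pi$ is an affine flat $B$-group scheme, $\widetilde X\to X$ is affine and faithfully flat, and
\[
\widetilde X\times_B\pi=\varprojlim\,(Y_i\times_BG_i)=\varprojlim\,(Y_i\times_XY_i)=\widetilde X\times_X\widetilde X .
\]
Hence $\widetilde X$ is a $\pi$-torsor. Write $(\rho_i,p_i)$ for the projection to $(Y_i,G_i,y_i)$. Every pointed torsor is isomorphic to some $(Y_i,G_i,y_i)$, so the projections give the existence part of the universal property.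

For uniqueness we show that every morphism $(\phi,\psi)\colon(\widetilde X,\pi,\tilde x_0)\to(Y,G,y_0)$ factors through some projection. Recall that if $S=\varprojlim S_i$ is a cofiltered limit of affine schemes over a noetherian scheme $B$ and $G$ is affine of finite presentation over $B$, then $\varinjlim\operatorname{Hom}_B(S_i,G)\to\operatorname{Hom}_B(S,G)$ is bijective. With $S_i=G_i$, surjectivity gives $\phi=\phi_i\rho_i$ for a morphism of schemes $\phi_i\colon G_i\to G$. The morphisms $(g,g')\mapsto\phi_i(gg')$ and $(g,g')\mapsto\phi_i(g)\phi_i(g')$ agree on $\pi\times_B\pi=\varprojlim(G_j\times_BG_j)$, so by injectivity they agree on $G_j\times_BG_j$ for some $j\to i$. Replacing $i$ by $j$, we may assume that $\phi_i$ is a homomorphism.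

The same argument is not available for $\psi$, since $X$ need not be quasi-compact. Instead we extend $\psi$ by equivariance. The pullback of $Y_i$ to $\widetilde X$ has the section $p_i$, so $\widetilde X\times_BG_i\to Y_i\times_X\widetilde X$, $(x,g)\mapsto(p_i(x)g,x)$, is an isomorphism. Define
\[
\theta\colon Y_i\times_X\widetilde X\to Y,\qquad\theta(p_i(x)g,x)=\psi(x)\phi_i(g).
\]
The projection $Y_i\times_X\widetilde X\to Y_i$ is a $\pi$-torsor for the action on the second factor. For $a\in\pi$ we have $p_i(x)g=p_i(xa)\,\rho_i(a)^{-1}g$, so
\[
\theta(p_i(x)g,xa)=\psi(xa)\,\phi_i(\rho_i(a)^{-1}g)=\psi(x)\phi(a)\phi(a)^{-1}\phi_i(g)=\theta(p_i(x)g,x).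
\]
By (D1), $\theta$ descends to $\psi_i\colon Y_i\to Y$ with $\psi_i(p_i(x)g)=\psi(x)\phi_i(g)$. Replacing $g$ by $gh$ shows that $\psi_i$ is $\phi_i$-equivariant after pullback to $\widetilde X$, hence equivariant. Taking $g=1$ gives $\psi_ip_i=\psi$, and in particular $\psi_i(y_i)=\psi(\tilde x_0)=y_0$. So $(\phi,\psi)=(\phi_i,\psi_i)\circ(\rho_i,p_i)$ with $(\phi_i,\psi_i)$ in $\mathcal P$.

Now take two morphisms to $(Y,G,y_0)$, factoring through the indices $i$ and $j$. Choose $k\in I$ with morphisms to $i$ and $j$. The projections to $i$ and $j$ factor through $(\rho_k,p_k)$, so the two morphisms come from two arrows $(Y_k,G_k,y_k)\to(Y,G,y_0)$ in $\mathcal P$. These are equalized by some $l\to k$, and $(\rho_k,p_k)$ factors through $(\rho_l,p_l)$. So the two morphisms are equal.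
\end{proof}

\section{Flat kernels and intersections when $v(p)<p-1$}\label{sec:flat}

\begin{proposition}\label{prop:cb}
Condition \textup{(c)} of Theorem~\ref{thm:main} implies condition \textup{(b)}.
\end{proposition}

The input is Raynaud's theorem on commutative groups killed by a power of $p$. We extend it in three steps: generic isomorphisms are isomorphisms, kernels and images are flat, and intersections of flat subgroups are flat. If $G_0$ is commutative, $G_1\times_{G_0}G_2$ is the kernel of the homomorphism $(g_1,g_2)\mapsto\alpha_1(g_1)-\alpha_2(g_2)$ and the second step is enough. In general this map is not a homomorphism, and the third step needs crossed homomorphisms.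

\subsection{Reduction to a strictly henselian base}\label{sub:red}

Flatness of $G_1\times_{G_0}G_2$ over $B$ can be checked over the local rings of $B$, and over the field $K$ there is nothing to prove. Let $s$ be a codimension-one point and $R$ the strict henselization of $\mathcal O_{B,s}$. It is a henselian discrete valuation ring with separably closed residue field, faithfully flat over $\mathcal O_{B,s}$, with the same uniformizer and so the same $v(p)$. By (D3) we may work over $R$. Every finite \'etale $R$-scheme is \emph{constant}, that is, a finite disjoint union of copies of $\operatorname{Spec}R$.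

Cartier's theorem says that a finite group scheme over a field of characteristic $0$ is \'etale. If the residue characteristic is $0$, the $G_i$ are flat with \'etale fibers, hence \'etale over $R$. A morphism between \'etale $R$-schemes is \'etale, so $G_1\times_{G_0}G_2\to G_2$ is \'etale, and $G_1\times_{G_0}G_2$ is flat over $R$.

From now on $R$ is a strictly henselian discrete valuation ring of residue characteristic $p>0$, its fraction field, again denoted $K$, has characteristic $0$, and $e=v(p)<p-1$. A \emph{group} is a finite flat $R$-group scheme, unless another base is indicated or we speak of $\overline K$-points. We use the following facts.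
\begin{itemize}
\item[(G1)] \emph{Generic fibers.} By Cartier's theorem $G_K$ is \'etale. So $G(\overline K)$ is a finite group whose order is the order of $G$, closed $K$-subgroups of $G_K$ correspond to Galois-stable subgroups of $G(\overline K)$, and morphisms of finite \'etale $K$-schemes are determined by their effect on $\overline K$-points, and are isomorphisms if bijective on them.
\item[(G2)] \emph{Closures.} For a closed subscheme $D_K\subset G_K$, the closure $D\subset G$ has as coordinate ring the image of $\mathcal O(G)$ in $\mathcal O(D_K)$. It is finite and torsion-free, hence flat, and by Lemma~\ref{lem:flat}(ii) it is the only flat closed subscheme of $G$ with generic fiber $D_K$. If $D_K$ is a subgroup, or a normal or commutative subgroup, or is stable under the action of $C_K$ for a group $C$ acting on $G$, then $D$ has the same property: apply Lemma~\ref{lem:flat} to the flat schemes $D\times D$, $D$, $G\times D$ and $C\times D$.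
\item[(G3)] \emph{The connected--\'etale sequence.} The connected component $G^0$ of the identity is an open and closed normal subgroup, so it is a group. Its order is a power of $p$, because a connected finite group scheme over a field of characteristic $p$ has $p$-power order. The quotient $G/G^0$ is \'etale, hence constant.
\item[(G4)] \emph{A normal commutative $p$-subgroup.} If $G^0\neq1$, the center of the nontrivial $p$-group $G^0(\overline K)$ is nontrivial, Galois-stable and, being characteristic in a normal subgroup, normal in $G(\overline K)$. By (G1) it defines a nontrivial commutative normal $K$-subgroup of $G_K$ of $p$-power order.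
\item[(G5)] \emph{Extensions.} Let $f\colon M\to Q$ be a homomorphism of finite $R$-group schemes, with $M$ not assumed flat. If $Q$ and $\ker f$ are flat and points of $Q$ lift locally to $M$, then $M$ is flat. Indeed $M$ is a pseudo-torsor over $Q$ under $\ker f$, and a local lift of $\mathrm{id}_Q\in Q(Q)$ is a local section. So $M$ is a torsor, flat over $Q$.
\end{itemize}
Fact (G4) drives the inductions below: a group is either constant or has a nontrivial normal subgroup to which Raynaud's theorem applies.

\subsection{Generic isomorphisms, kernels and images}

\begin{lemma}\label{lem:ray}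
Let $\alpha\colon G\to H$ be a homomorphism of commutative groups of $p$-power order with $\alpha_K$ an isomorphism. Then $\alpha$ is an isomorphism.
\end{lemma}

\begin{proof}
By \cite[Th.~3.3.3]{Raynaud}, if $e<p-1$, a finite commutative $K$-group scheme killed by a power of $p$ has, up to isomorphism, at most one prolongation to a finite flat $R$-group scheme. This is the only place where the bound on $e$ enters. It applies to $G_K\cong H_K$, which is killed by its order by (G1), and shows that $\mathcal O(G)$ and $\mathcal O(H)$ are isomorphic $R$-algebras. It remains to see that the given map $\alpha$ is an isomorphism. For a finite free $R$-algebra with basis $(\epsilon_i)$, the discriminant is the ideal generated by $\det(\operatorname{Tr}(\epsilon_i\epsilon_j))$; it is an isomorphism invariant, and it is nonzero when the generic fiber is \'etale. Via $\alpha_K$, view $\mathcal O(H)\subset\mathcal O(G)$ as lattices in the same $K$-algebra, and let $d$ be the determinant of the inclusion in some bases. Then $\operatorname{disc}\mathcal O(H)=d^2\operatorname{disc}\mathcal O(G)$. The two discriminants are equal and nonzero, so $d$ is a unit.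
\end{proof}

\begin{lemma}\label{lem:iso}
Let $\alpha\colon G\to H$ be a homomorphism of groups with $\alpha_K$ an isomorphism. Then $\alpha$ is an isomorphism.
\end{lemma}

\begin{proof}
We use induction on the common order. If $G^0=H^0=1$, both groups are constant, and $\alpha$ is given by the map of finite sets $G(\overline K)\to H(\overline K)$, which is bijective. Otherwise (G4), applied to $G$ or to $H$, gives a nontrivial commutative normal $K$-subgroup $D_K$ of $p$-power order in $G_K=H_K$, identified by $\alpha_K$. Let $D_G\subset G$ and $D_H\subset H$ be its closures, which are commutative normal subgroups by (G2). By Lemma~\ref{lem:flat}(ii), $\alpha$ maps $D_G$ to $D_H$, and this map is an isomorphism by Lemma~\ref{lem:ray}. The induced map $G/D_G\to H/D_H$ is a generic isomorphism of groups of smaller order, hence an isomorphism. So $\alpha$ is an equivariant morphism between torsors under $D_G\cong D_H$ over $G/D_G\cong H/D_H$, and is an isomorphism.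
\end{proof}

\begin{lemma}\label{lem:ker}
Let $\alpha\colon G\to H$ be a homomorphism of groups. Then $\ker\alpha$ is flat, and $\alpha$ factors as a faithfully flat homomorphism $G\to\alpha(G)$ followed by the closed immersion of a finite flat subgroup $\alpha(G)\subset H$.
\end{lemma}

\begin{proof}
Let $L$ be the closure of $\ker\alpha_K$ in $G$, and let $H'$ be the closure in $H$ of the $K$-subgroup with points $\alpha(G(\overline K))$. By Lemma~\ref{lem:flat}, $\alpha$ is trivial on $L$ and factors through $H'$. The induced homomorphism $G/L\to H'$ is bijective on $\overline K$-points, so it is an isomorphism by (G1) and Lemma~\ref{lem:iso}. Hence $\ker\alpha=\ker(G\to G/L)=L$, and $\alpha(G):=H'$ has the required properties.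
\end{proof}

The map $G\to\alpha(G)$ is finite and faithfully flat, so the points of $\alpha(G)$ are those points of $H$ that lift locally to $G$.

\subsection{Crossed homomorphisms}

Let $C$ be a group acting on the left by automorphisms on a commutative group $Z$, written additively. A \emph{crossed homomorphism} is a morphism of schemes $c\colon C\to Z$ with $c(gh)=c(g)+g\,c(h)$. Taking $g=h=1$ gives $c(1)=0$, and then $h=g^{-1}$ gives $c(g^{-1})=-g^{-1}c(g)$. So $c^{-1}(0)$ is a closed subgroup scheme of $C$, in general not normal. For the trivial action it is a kernel.

\begin{lemma}\label{lem:cross}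
Let $C$ be a group acting by automorphisms on a commutative group $Z$ of $p$-power order, and let $c\colon C\to Z$ be a crossed homomorphism. Then $M=c^{-1}(0)$ is flat.
\end{lemma}

\begin{proof}
We use induction on the order of $Z$, for all $C$ at once. If $Z=0$, then $M=C$.

\emph{Reduction to a simple module.} Suppose that $Z_K$ has a proper nonzero $C_K$-stable $K$-subgroup, and let $Z'$ be its closure, which is $C$-stable by (G2). Then $C$ acts on $Z/Z'$ by (D1), and the composite $C\to Z\to Z/Z'$ is a crossed homomorphism. By induction its zero locus $M''$ is a group. The restriction $c|_{M''}$ takes values in $Z'=\ker(Z\to Z/Z')$, and its zero locus is $M$, which is flat by induction. So we may assume that $Z\neq0$ and that $Z_K$ has no such subgroup.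

\emph{The connected part acts trivially.} The $p$-group $C^0(\overline K)$ acts on the nonzero $p$-group $Z(\overline K)$, so by counting orbits it fixes a nonzero element. The subgroup of fixed points is stable under $C(\overline K)$, as $C^0$ is normal, and under the Galois group. By simplicity it is all of $Z(\overline K)$. By (G1) and Lemma~\ref{lem:flat}(iii), $C^0$ acts trivially on $Z$. Hence $c|_{C^0}$ is a homomorphism, and by Lemma~\ref{lem:ker} its kernel $L$ and its image $J\subset Z$ are flat. For $g\in C$ and $x\in C^0$,
\[
c(gxg^{-1})=c(g)+g\,c(x)+gx\,c(g^{-1})=c(g)+g\,c(x)-(gxg^{-1})\,c(g)=g\,c(x),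
\]
because $gxg^{-1}\in C^0$ acts trivially. So $J_K$ is $C_K$-stable, hence equal to $0$ or $Z_K$, and $J=0$ or $J=Z$ by the uniqueness in (G2). Let $Q=C/C^0$, a constant group.

\emph{Case $J=Z$.} Let $g$ be a point of $C$. Locally there is $x\in C^0$ with $c(x)=-g^{-1}c(g)$, and then $c(gx)=c(g)+g\,c(x)=0$. So $gx\in M$ has the same image in $Q$ as $g$. Since points of $Q$ lift locally to $C$, they lift locally to $M$. The kernel of $M\to Q$ is $M\cap C^0=L$, so $M$ is flat by (G5).

\emph{Case $J=0$.} Now $c(gx)=c(g)+g\,c(x)=c(g)$ for $x\in C^0$, so $c$ factors through a morphism $\bar c\colon Q\to Z$. As $M$ is the preimage of $\bar c^{-1}(0)$ under the flat map $C\to Q$, it suffices to show that $\bar c^{-1}(0)$ is flat. We have $Q=\bigsqcup_{q\in Q(R)}\operatorname{Spec}R$ and $\bar c^{-1}(0)=\bigsqcup_qV_q$, where $V_q\subset\operatorname{Spec}R$ is the closed subscheme on which the section $\bar c(q)\in Z(R)$ vanishes. To reach $V_q$ with Lemma~\ref{lem:ker} we turn the section into a homomorphism. Let $p^n$ be the order of $Z$, with $n\ge1$. It kills $Z_K$, hence $Z$, so there is a homomorphism $(\mathbb Z/p^n)_R\to Z$ with $1\mapsto\bar c(q)$. Its kernel is flat,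 and $V_q$ is the intersection of the kernel with the open component indexed by $1$. So $V_q$ is flat.
\end{proof}

The last step says that a nonzero point of $Z(R)$ vanishes nowhere on $\operatorname{Spec}R$. Without the bound on $e$ this fails: $-1\in\mu_2(\mathbb Z_2)$ equals $1$ exactly on $\operatorname{Spec}\mathbb F_2$.

\subsection{Intersections}

\begin{lemma}\label{lem:int}
Let $H_1,H_2$ be finite flat closed subgroups of a group $G$. Then $H_1\cap H_2$ is flat.
\end{lemma}

\begin{proof}
We use induction on the order of $G$. If $G^0=1$, then $G$ is constant. By the uniqueness in (G2) its flat closed subschemes are unions of components, and so are their intersections. Suppose $G^0\neq1$, and let $Z\subset G$ be the closure of the $K$-subgroup of (G4). It is a nontrivial commutative normal subgroup of $p$-power order.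

\emph{Reduction to a common image.} Let $\overline H_i$ be the image of $H_i$ in $G/Z$, flat by Lemma~\ref{lem:ker}. By induction $C=\overline H_1\cap\overline H_2$ is a group. Let $H_i'=H_i\times_{\overline H_i}C$, and let $G'$ be the preimage of $C$ in $G$. Both are faithfully flat over $C$ by base change, so they are groups, and $G'\to C$ is a $Z$-torsor. A point of $H_1\cap H_2$ maps to $C$, so $H_1\cap H_2=H_1'\cap H_2'$. Renaming, we may assume that $G/Z=C$ and that $H_1\to C$ and $H_2\to C$ are faithfully flat. From now on we use only that $Z$ is commutative, normal and of $p$-power order.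

The subgroups $H_1$ and $H_2$ are now two liftings of $C$, each up to the ambiguity $Z_i=H_i\cap Z$. As for two splittings of an extension, their difference should be a crossed homomorphism, once $Z$ is divided by both ambiguities.

\emph{The module.} The subgroup $Z_i=\ker(H_i\to C)$ is flat by Lemma~\ref{lem:ker}. It is normalized by $H_i$, being a kernel, and by the commutative group $Z$. Every point $g$ of $G$ is locally a product $zh$ with $z\in Z$, $h\in H_i$: lift the image of $g$ in $C$ to $h$ and put $z=gh^{-1}$. So $Z_i$ is normal in $G$. Let $W\subset Z$ be the image of the homomorphism $Z_1\times Z_2\to Z$, $(z_1,z_2)\mapsto z_1z_2$. It is flat by Lemma~\ref{lem:ker}, and its points are locally products $z_1z_2$, so it is stable under conjugation by $G$. The conjugation action of $G$ on $Z$ is trivial on $Z$, so it factors through $C$, and $C$ acts on the commutative group $Z/W$ of $p$-power order, which we write additively.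

\emph{The crossed homomorphism.} For a point $h$ of $C$ choose locally lifts $h_1\in H_1$ and $h_2\in H_2$, and put $z=h_1h_2^{-1}\in Z$. Other lifts have the form $z_1h_1$ and $z_2h_2$ with $z_i\in Z_i$, and they replace $z$ by $z_1zz_2^{-1}$, which has the same class in $Z/W$. So the class $c(h)$ of $z$ is well defined, and (D1), applied to the cover $H_1\times_CH_2\to C$, gives a morphism $c\colon C\to Z/W$. If $h_1=zh_2$ and $h_1'=z'h_2'$ lift $h$ and $h'$, then
\[
h_1h_1'=z\,(h_2z'h_2^{-1})\,h_2h_2',
\]
so $c(hh')=c(h)+h\,c(h')$. By Lemma~\ref{lem:cross}, $M=c^{-1}(0)\subset C$ is flat.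

\emph{The intersection as an extension.} If $g\in H_1\cap H_2$ has image $h$, the choice $h_1=h_2=g$ gives $c(h)=0$. So $H_1\cap H_2\to C$ factors through $M$. Conversely let $h\in M$. Locally $h_1h_2^{-1}\in W$, and after a further cover $h_1=z_1z_2h_2$ with $z_i\in Z_i$. Then $z_1^{-1}h_1=z_2h_2$ lies in $H_1\cap H_2$ and maps to $h$. The kernel of $H_1\cap H_2\to M$ is $Z_1\cap Z_2=\ker(Z_1\to Z/Z_2)$, which is flat by Lemma~\ref{lem:ker}. By (G5), $H_1\cap H_2$ is flat.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cb}]
By Section~\ref{sub:red} it suffices to treat homomorphisms of groups $\alpha_i\colon G_i\to G_0$, $i=1,2$, over $R$. By Lemma~\ref{lem:ker}, $H_i=\alpha_i(G_i)$ is a finite flat closed subgroup of $G_0$ and $G_i\to H_i$ is faithfully flat. By Lemma~\ref{lem:int}, $H=H_1\cap H_2$ is flat. If $\alpha_1(g_1)=\alpha_2(g_2)$, this common value lies in $H$, so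
\[
G_1\times_{G_0}G_2=\alpha_1^{-1}(H)\times_H\alpha_2^{-1}(H).
\]
Each $\alpha_i^{-1}(H)=G_i\times_{H_i}H$ is flat over $H$ by base change. Hence $G_1\times_{G_0}G_2$ is flat over $H$, and therefore over $R$.
\end{proof}

This closes the cycle of implications and proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{EGA}
EGA IV.

\bibitem{Erratum}
Erratum for ``Heights of vector bundles and the fundamental group scheme of a curve'',
\texttt{https://projecteuclid.org/\allowbreak JournalArticle/\allowbreak PreviewFirstPage?\allowbreak urlid=10.1215\%2f\allowbreak 00127094-2020-0065},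
doi:10.1215/00127094-2020-0065.

\bibitem{Raynaud}
M.~Raynaud, \emph{Sch\'emas en groupes de type $(p,\dots,p)$}, Bull. SMF \textbf{102} (1974).

\bibitem{SGA3}
SGA 3.

\end{thebibliography}
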